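# Growth constants of minor-closed classes of graphs

## One exponential rate: a guess tested on forests and near-forests

Take a natural kind of graph, such as forests, and count the graphs of this kind on the vertex set $[n]=\{1,\dots,n\}$. After division by $n!$, one would guess that the counts grow like $\gamma^n$ for a single number $\gamma$. One would also guess that restricting to connected graphs does not change $\gamma$. We first say precisely what is guessed, then test it.

Graphs are finite and simple. A graph $H$ is a **minor** of $G$ if $H$ can be obtained from a subgraph of $G$ by contracting edges (loops are dropped and parallel edges merged). Equivalently, one finds disjoint connected vertex sets of $G$, one for each vertex of $H$, such that sets belonging to adjacent vertices of $H$ are joined by an edge of $G$. Let $\mathcal G$ be a class of graphs closed under isomorphism, let $\mathcal G_n$ be the set of its members on $[n]$, and let $\mathcal C$ be the class of connected graphs in $\mathcal G$. For $n\ge 1$ write $g_n=|\mathcal G_n|$ and $c_n=|\mathcal C_n|$.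

**Definitions.** The class $\mathcal G$ is *minor-closed* if every minor of a member is a member. A minor-closed class is *proper* if it is non-empty and does not contain all graphs. The exponential generating function of $\mathcal G$ is $G(x)=\sum_n|\mathcal G_n|x^n/n!$, with radius of convergence $\rho(\mathcal G)$. The class has *growth constant* $\gamma$, where $0<\gamma<\infty$, if $(|\mathcal G_n|/n!)^{1/n}\to\gamma$.

The radius of convergence gives only $\limsup (g_n/n!)^{1/n}=1/\rho(\mathcal G)$. The question is whether this upper limit is a limit.

**A sandwich.** Put $C(x)=\sum_{n\ge1}c_nx^n/n!$ and let $\mathcal G$ be minor-closed. Every component of a member of $\mathcal G$ is a minor of it, hence lies in $\mathcal C$. By the exponential formula, $e^{C(x)}$ counts all graphs whose components lie in $\mathcal C$. So, apart from the constant term,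
$$C(x)\le G(x)\le e^{C(x)}\quad\text{coefficientwise.}\tag{1}$$
The first inequality gives $\rho(\mathcal C)\ge\rho(\mathcal G)$. The second gives $\rho(\mathcal G)\ge\rho(\mathcal C)$, since $e^{C}$ is analytic wherever $C$ converges. So $\rho(\mathcal C)=\rho(\mathcal G)$. Consequently, if $(c_n/n!)^{1/n}\to\gamma$ with $0<\gamma<\infty$, then $\limsup (g_n/n!)^{1/n}=\gamma$, and $g_n\ge c_n$ gives $\liminf(g_n/n!)^{1/n}\ge\gamma$. Only connected graphs need attention.

*Linear forests* (every component is a path). The minors of paths are exactly the linear forests, so this is the smallest minor-closed class containing all paths. Here $c_1=1$ and $c_n=n!/2$ for $n\ge2$, so $\gamma=1$.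

*Forests.* By Cayley's formula $c_n=n^{n-2}$, and $(n!)^{1/n}\sim n/e$ by Stirling, so $(c_n/n!)^{1/n}\to e$.

*Cycle rank at most one.* Let $\mathcal G$ be the class of graphs with $e(G)-v(G)+\kappa(G)\le1$, where $\kappa$ is the number of components. Deleting an edge lowers $e$ by $1$ and raises $\kappa$ by at most $1$. Deleting an isolated vertex changes nothing. Contracting an edge lowers $v$ by $1$, lowers $e$ by at least $1$ and keeps $\kappa$. So the class is minor-closed, and it is proper, since $K_4$ has cycle rank $6-4+1=3$. A connected member is a tree, possibly with one extra edge, so $n^{n-2}\le c_n\le n^{n-2}(1+n^2/2)$ and again $\gamma=e$.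

The hypotheses matter. For edgeless graphs $g_n=1$ and $(g_n/n!)^{1/n}\to0$, so $\rho=\infty$ has to be excluded. For all graphs, $g_n=2^{\binom n2}$ and $\rho=0$. Minor-closedness matters too: take all trees of even order and all paths of odd order. This class is not minor-closed, since contracting an edge of $K_{1,5}$ gives $K_{1,4}$, which is not a path. Here $(g_n/n!)^{1/n}$ tends to $e$ along even $n$ and to $1$ along odd $n$.

The condition $\rho<\infty$ has a combinatorial meaning, which we quote.

**Theorem (Bernardi, Noy and Welsh).** A minor-closed class $\mathcal G$ has $\rho(\mathcal G)<\infty$ if and only if it contains all paths.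

The guess turns out to be right.

**Theorem.** *Let $\mathcal G$ be a proper minor-closed class with $\rho(\mathcal G)<\infty$. Then $\gamma:=1/\rho(\mathcal G)\in(0,\infty)$, and*
$$(c_n/n!)^{1/n}\to\gamma,\qquad (g_n/n!)^{1/n}\to\gamma .$$
*Moreover, if $h\ge3$ and $K_h\notin\mathcal G$, there is a constant $A=A(h)$ such that $g_m/m!\ge c_m/m!\ge\gamma^m\exp(-A\,m^{2/3}\log(3m))$ for all $m\ge1$.*

So every proper minor-closed class with $\rho(\mathcal G)<\infty$ has a growth constant, and the class of its connected members has the same one.

## Joining by a bridge, and the two triangles that stop it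

To prove that a limit exists one thinks of Fekete's lemma: if $t_n>0$ and $t_{a+b}\ge t_at_b$ for all $a,b\ge 1$, then $t_n^{1/n}$ tends to $\sup_n t_n^{1/n}$. So we try to build large graphs by joining small ones.

Suppose that joining two connected members by one edge always gives a member, and that all paths are in the class, so $c_n>0$. Split $[a+b]=A\sqcup B$ with $|A|=a$, $|B|=b$, put connected members on $A$ and on $B$, and add an edge $xy$ with $x\in A$, $y\in B$. There are $\binom{a+b}{a}c_ac_b\,ab$ ways to do this. A resulting graph has at most $a+b-1$ bridges, and each bridge accounts for at most two of the constructions. Hence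
$$\frac{c_{a+b}}{(a+b)!}\ \ge\ \frac{ab}{2(a+b-1)}\cdot\frac{c_a}{a!}\cdot\frac{c_b}{b!}\ \ge\ \frac12\cdot\frac{c_a}{a!}\cdot\frac{c_b}{b!},$$
since $ab-(a+b-1)=(a-1)(b-1)\ge0$. With $t_n=c_n/(2\cdot n!)$ this says $t_{a+b}\ge t_at_b$, and Fekete's lemma gives the limit.

For a general minor-closed class the argument stops at its first line. In the class of cycle rank at most one, two triangles are members, but joined by an edge they have cycle rank $2$. Minor-closedness never lets us go up from small members to a large one; it only lets us go down.

## An inequality in the other direction, and what it may cost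

So we go down: cut a large connected graph into pieces of order about $m$. The pieces are minors, so they are in the class automatically. We aim for
$$\frac{c_n}{n!}\ \le\ e^{\varepsilon(m)n+o(n)}\max_{0\le t\le n/m}\Big(\frac{c_m}{m!}\Big)^{t}\quad(m\text{ fixed, }n\to\infty),\qquad\varepsilon(m)\to0 .\tag{2}$$
If $c_n/n!$ is near $\gamma^n$ for *some* arbitrarily large $n$, then (2) forces $c_m/m!$ to be nearly $\gamma^m$ for *every* large $m$. This is what we want.

The budget in (2) is strict: with $m$ fixed we may spend $\varepsilon(m)n$ nats. The obvious plan deletes a small set $S$ leaving small components, bundles the components into blocks of order about $m$, and records the blocks and the edges to $S$. Three expenses arise.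

The first is the edges from the blocks to $S$. There can be linearly many, as in a star with $S$ its center, and naming the end in $S$ of each costs up to $\log|S|$. The remedy is to keep with each block $W$ its whole neighborhood $B\subseteq S$ and to count the graphs on $W\cup B$ as members of the class of order $|W|+|B|$. This is affordable if the sets $B$ are small in total.

That depends on how components are bundled. Take $s\ge m$ hubs joined in a path, each with $t$ pendant leaves, where $m$ divides $st$, and let $S$ be the set of hubs. If the leaves are listed round-robin, one leaf per hub in turn, then $m$ consecutive leaves have $m$ distinct hubs, so blocks of $m$ leaves have $|B|=m$ and the sizes $|B|$ sum to $st$, nearly $n$. If leaves are listed hub by hub, consecutive blocks share at most one hub, and the sum is at most $s$ plus the number of blocks. So components will be sorted by their neighborhood.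

The second expense is naming the sets $B_j$. Even if $\sum_j|B_j|=\delta(m) n$, choosing their elements freely costs $\delta(m) n\log n$, which exceeds any multiple of $n$ as $n\to\infty$. The remedy is to record how blocks attach to $S$ as an *unlabeled* graph, the skeleton, on few vertices. This is cheap because there are only exponentially many unlabeled $K_h$-free graphs; we prove that by the same decomposition. The labels of $S$ are then paid for once, inside the factor $n!$.

The third is that a block with its neighborhood has order a bit larger than $m$ and need not be connected. Both defects will be repaired at a price polynomial in $m$ per vertex of overrun.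

If components have order at most $k$, then $|S|$ will be of order $n/\sqrt k$, while the $n/m$ blocks overrun by up to $k$ vertices each, $kn/m$ in total. The two balance when $k^{3/2}=m$. This is why $k=\lceil m^{2/3}\rceil$, and why the error is $n\,m^{-1/3}$ up to a logarithm.

## Sublinear separators leaving components of order at most $k$

If a graph $F$ is not in $\mathcal G$, then $K_h\notin\mathcal G$ for every $h\ge|V(F)|$, because $F$ is a subgraph of $K_h$. So there is $h\ge3$ with $K_h\notin\mathcal G$. Fix such an $h$. We call a graph *$K_h$-free* if it has no $K_h$ minor; all members of $\mathcal G$ are $K_h$-free. The quantities $d,C_1,A_0,A_1,\dots,\Lambda$ below depend only on $h$. We quote two results.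

**(F1)** (Mader 1967) There is an integer $d\ge1$ such that every $K_h$-free graph on $n\ge1$ vertices has at most $dn$ edges.

Hence it has a vertex of degree at most $2d$. Since subgraphs are again $K_h$-free, it is *$2d$-degenerate*: its vertices can be ordered so that each has at most $2d$ neighbors later in the order. For $h=3$ the $K_h$-free graphs are the forests, and $d=1$ works.

**(F2)** (Alon–Seymour–Thomas 1990) Every $K_h$-free graph $G$ on $n$ vertices has a vertex set $X$ with $|X|\le h^{3/2}n^{1/2}$ such that every component of $G-X$ has at most $n/2$ vertices.

We need components of order at most $k$, not $n/2$, so we iterate.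

**Lemma 1.** *Let $G$ be $K_h$-free on $n$ vertices and let $k\ge1$. There is $S\subseteq V(G)$ with $|S|\le4h^{3/2}n/\sqrt k$ such that all components of $G-S$ have at most $k$ vertices.*

*Proof.* Start with $S=\emptyset$. While some component of $G-S$ has more than $k$ vertices, process it: apply (F2) to it and add the resulting $X$ to $S$. This $X$ is non-empty, since otherwise the whole component would remain; so the procedure ends.

Consider the processed components whose order lies in $(2^ik,2^{i+1}k]$, for a given $i\ge0$. Each of them, once processed, leaves components of order at most $2^ik$. A component processed later is either disjoint from it or contained in one of these remains, and in the second case it is too small to be in the range. So the processed components in the range are pairwise disjoint, and their orders $s$ sum to at most $n$. Each contributes at most $h^{3/2}\sqrt s\le h^{3/2}s/\sqrt{2^ik}$ to $|S|$, together at most $h^{3/2}n/\sqrt{2^ik}$. Summing over $i\ge0$ gives the factor $1/(1-2^{-1/2})<4$. $\square$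

## Few neighborhoods on a given set

For a component $D$ of $G-S$, let $N(D)\subseteq S$ be the set of vertices of $S$ adjacent to $D$. In general there can be $2^{|S|}$ different sets $N(D)$: attach to $S$ one vertex for each subset. Excluding a $K_h$ minor makes the number linear.

**Lemma 2.** *Let $G$ be $K_h$-free and $\emptyset\ne S\subseteq V(G)$. At most $C_1|S|$ distinct sets occur as $N(D)$ for $D$ a component of $G-S$, where $C_1=d+4^d+1$.*

*Proof.* The plan is to contract components into $S$, creating new edges as long as possible; a component that cannot create an edge has a clique as neighborhood.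

Let $D_1,\dots,D_p$ be components with distinct non-empty neighborhoods, one for each non-empty neighborhood that occurs. Put $J_0=G[S]$. Given $J_{i-1}$ on $S$, there are two cases. If $N(D_i)$ is not a clique of $J_{i-1}$, pick non-adjacent $x,y\in N(D_i)$ and let $J_i$ be $J_{i-1}$ plus all edges $xz$ with $z\in N(D_i)\setminus\{x\}$; that is, contract $D_i$ into $x$. Otherwise put $J_i=J_{i-1}$.

The $D_i$ are disjoint, connected and adjacent to all of $N(D_i)$, so each $J_i$ is a minor of $G$ on the vertex set $S$, hence $K_h$-free. The first case adds at least the edge $xy$, so by (F1) it occurs at most $d|S|$ times. In the second case $N(D_i)$ is a non-empty clique of $J_{i-1}\subseteq J_p$. Order the vertices of $J_p$ so that each has at most $2d$ later neighbors. A non-empty clique consists of its first vertex and a subset of the later neighbors of that vertex, so there are at most $2^{2d}|S|=4^d|S|$ such cliques. As the $N(D_i)$ are distinct, the second case occurs at most $4^d|S|$ times. Finally, the empty neighborhood adds at most $1\le|S|$. $\square$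

For instance, if $G=K_{1,3}$ and $S$ is the set of leaves, there is one component, the center. It is contracted into a leaf $x$, and $J_1$ is a path with middle vertex $x$.

The next lemma gives a crude count of graphs whose second part is independent. It costs about $\log w$ per vertex and will be used where we can afford this.

**Lemma 3.** *Let $W,B$ be disjoint sets, $|W|=w\ge1$, $|B|=b\ge0$. The number of $K_h$-free graphs on $W\cup B$ in which $B$ is independent is at most $\exp(A_2(w+b)\log(w+1))$.*

*Proof.* The components of $G-W$ are the single vertices of $B$. By Lemma 2 with $S=W$, they have $p\le C_1w$ distinct neighborhoods. Number these $1,\dots,p$. The graph is determined by $p$, by the graph on $W\cup[p]$ recording the edges inside $W$ and the $p$ neighborhoods, and by the map $B\to[p]$.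

The graph on $W\cup[p]$ is isomorphic to an induced subgraph (keep one vertex of $B$ per neighborhood). So it is $K_h$-free and has at most $N:=(1+C_1)w$ vertices and at most $dN$ edges. Listing its edges in $dN$ slots, each holding a pair or nothing, bounds the number of such graphs for given $p$ by $(N^2+1)^{dN}$. In total there are at most $(C_1w+1)(N^2+1)^{dN}(C_1w)^b$ possibilities.

For $a\ge1$ and $w\ge1$ we have $\log(a(w+1))\le(1+2\log a)\log(w+1)$, because $1/\log2<2$. We use $C_1w+1\le C_1(w+1)$ and $N^2+1\le(N+1)^2\le((1+C_1)(w+1))^2$. With $L=1+2\log(1+C_1)$, the logarithm of the bound is at most $\big(L+2d(1+C_1)wL+bL\big)\log(w+1)$. So $A_2=L\,(1+2d(1+C_1))$ works. $\square$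

## Skeleton and blocks sorted by neighborhood

Let $m\ge1$ and $k=\lceil m^{2/3}\rceil$. Then $k\le m$ and $k\le2m^{2/3}$. Let $n\ge m$ and let $G$ be $K_h$-free on $n$ vertices.

**The separator.** Choose $S$ by Lemma 1, adding one vertex if it is empty. Since $\sqrt k\ge m^{1/3}$ and $nm^{-1/3}\ge1$, we have $1\le|S|\le5h^{3/2}nm^{-1/3}$, and all components of $G-S$ have at most $k$ vertices.

**The skeleton.** It records which neighborhoods occur. Let $\mathcal T=\{N(D):D\text{ a component of }G-S\}$ be the set of *types*, and $\tau=|\mathcal T|\le C_1|S|$. The skeleton $R$ is the graph on $S\sqcup\mathcal T$ with the edges of $G[S]$ and all pairs $sT$ with $s\in T\in\mathcal T$; its vertices are 2-colored by $S$ and $\mathcal T$. It is a minor of $G$: for each type contract one component of that type to a vertex, and delete the other components. So $R$ is $K_h$-free. Put $r=|S|+\tau$. Then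
$$1\le r\le n,\qquad r\le(1+C_1)|S|,\qquad\sum_{T\in\mathcal T}|T|\le e(R)\le dr.\tag{3}$$
For $G=K_{2,N}$ with $S$ the side of size $2$, all $N$ components have type $S$, and $R$ is a path on three vertices.

**The blocks.** Fix any ordering $T_1,\dots,T_\tau$ of $\mathcal T$. List the components of $G-S$ so that their type indices are nondecreasing. Cut the list greedily into consecutive blocks, closing a block once it has at least $m$ vertices. This gives sets $W_1,\dots,W_q$ partitioning $V(G)\setminus S$. (If $S=V(G)$, then $q=0$ and all statements below hold trivially.) Put $w_j=|W_j|\ge1$. Before its last component was added, a block had fewer than $m$ vertices, so $w_j<m+k\le2m$. Also $w_j\ge m$ except possibly for $j=q$. Hence $q\le n/m+1\le2n/m$.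

Every type index occurs and the list is sorted, so the indices occurring in $W_j$ form an interval $I_j=\{l_j,\dots,u_j\}$, with $l_1=1$ and $l_{j+1}-u_j\in\{0,1\}$. Let $B_j=N(W_j)=\bigcup_{a\in I_j}T_a\subseteq S$ and $b_j=|B_j|$.

A small case: $m=2$, so $k=2$. Let $G$ be the tree on $7$ vertices with adjacent hubs $x,y$, three leaves at $x$ and two at $y$, and let $S=\{x,y\}$, $T_1=\{x\}$, $T_2=\{y\}$. The skeleton is a path $T_1,x,y,T_2$. The blocks are two leaves of $x$; then one leaf of $x$ and one of $y$; then one leaf of $y$. So $I_1=\{1\}$, $I_2=\{1,2\}$, $I_3=\{2\}$, $(w_j)=(2,2,1)$ and $(b_j)=(1,2,1)$.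

Now the bound that justifies sorting.

**Lemma 4.** *There is $A_0=A_0(h)\ge1$ with $r\le A_0nm^{-1/3}$ and $\sum_jb_j\le A_0nm^{-1/3}$.*

*Proof.* By (3), $r\le5(1+C_1)h^{3/2}nm^{-1/3}$. For the second bound let $q\ge1$, and let $j_a$ be the number of $j$ with $a\in I_j$. Consecutive intervals share at most one index, so $\sum_aj_a=\sum_j|I_j|\le\tau+q$.

The danger is a large type occurring in many blocks. Suppose that $j_a\ge h-1$ and $|T_a|\ge h-1$. Each block $W_j$ with $a\in I_j$ contains a component with neighborhood $T_a$, so there are at least $h-1$ such components. Contracting them to vertices gives a $K_{h-1,h-1}$ minor. In $K_{h-1,h-1}$ contract a matching of size $h-2$. The $h-2$ new vertices and the two remaining vertices, one on each side, are pairwise adjacent, so there is a $K_h$ minor, a contradiction. Hence $\min(j_a,|T_a|)\le h-2$, and always $j_a|T_a|\le h|T_a|+hj_a$. Therefore, by (3),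
$$\sum_jb_j\le\sum_j\sum_{a\in I_j}|T_a|=\sum_aj_a|T_a|\le h(dr+\tau+q).$$
Since $\tau\le r$ and $q\le2n/m\le2nm^{-1/3}$, both bounds hold with $A_0=h\big(5(d+1)(1+C_1)h^{3/2}+2\big)$. $\square$

**The pieces.** Put $H_j=G[W_j\cup B_j]$, and let $H_j^-$ be $H_j$ without the edges inside $B_j$. Different $W_j$ are unions of different components of $G-S$, so no edges run between them, and edges from $W_j$ to $S$ end in $B_j$. So $E(G)=E(G[S])\cup\bigcup_jE(H_j)$. Moreover $H_j$ and $H_j^-$ determine each other once $G[S]$ is known.

## A code for $G$ with an unlabeled skeleton

For each isomorphism class of 2-colored $K_h$-free graphs fix a model $R^*$ on $\{1,\dots,\sigma\}\sqcup\{1',\dots,\tau'\}$, these being the color classes. For each $G$ choose $S$ as above, and choose a color-preserving isomorphism from its skeleton to the model. This orders $S$ as $s_1,\dots,s_\sigma$ and $\mathcal T$ as $T_1,\dots,T_\tau$. Form the blocks with this order of $\mathcal T$. A graph $G$ on $[n]$ is then determined by: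

* (a) the model $R^*$;
* (b) the number $q$, the intervals $I_j$ and the sizes $w_j$;
* (c) the vertices $s_1,\dots,s_\sigma$ and the sets $W_1,\dots,W_q$;
* (d) for each $j$, the graph $H_j$ (equivalently $H_j^-$) on $W_j\cup B_j$.

Indeed, the adjacencies of $R^*$ give $G[S]$ and the sets $T_a$ as soon as the $s_i$ are named, and $B_j=\bigcup_{a\in I_j}T_a$. So (a)–(c) determine $G[S]$ and all $B_j$. Already (a) and (b) determine all $w_j$ and $b_j$. Given (a) and (b), part (c) has at most
$$\frac{n!}{\prod_jw_j!}\tag{4}$$
choices, since $\sigma+\sum_jw_j=n$. The labels of $S$ are paid for here, inside $n!$.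

If we only want $G$ up to isomorphism, we drop (c): the isomorphism class of $G$ is determined by (a), (b) and

* ($\tilde{\mathrm d}$) for each $j$, the class of $H_j^-$ up to isomorphisms fixing $B_j\subseteq\{s_1,\dots,s_\sigma\}$ pointwise.

**Choices in (a) and (b).** Let $v_r$ be the number of isomorphism classes of $K_h$-free graphs on $r$ vertices. For given $r$ there are at most $2^rv_r$ choices in (a). There are at most $2n+1\le3n$ values of $q$. Given $\tau$ and $q$, the intervals are determined by the bits $l_{j+1}-u_j$, at most $2^q$ choices, and by the $q$ nonnegative integers $u_j-l_j$. Since $\sum_j|I_j|\le\tau+q$, these integers have sum at most $\tau$, so there are at most $\binom{\tau+q}q\le2^{\tau+q}$ choices. There are at most $(2m)^q$ size sequences. As $\tau\le r$, for given $r$ and $q$ the count is at most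
$$2^rv_r\cdot2^{q}\cdot2^{r+q}\cdot(2m)^q=4^rv_r(8m)^q.\tag{5}$$

## Exponentially many unlabeled graphs

The count (5) is useful only if $v_r$ is at most exponential. We get this from the code itself, run with a fixed $m$ large enough that the skeleton has at most $n/2$ vertices.

**Lemma 5.** *There is $\Lambda=\Lambda(h)$ with $v_n\le\Lambda^n$ for all $n\ge1$. Hence there are at most $n!\,\Lambda^n$ $K_h$-free graphs on $[n]$.*

*Proof.* Fix $m=m(h)$ with $A_0m^{-1/3}\le\frac12$. For $n\le m$ we have $v_n\le2^{n^2}\le2^{mn}$.

Let $n>m$ and encode isomorphism classes by (a), (b), ($\tilde{\mathrm d}$). Each $H_j^-$ is $K_h$-free with $B_j$ independent, and $w_j+1\le3m$. So by Lemma 3 it has at most $\exp(A_2(w_j+b_j)\log(3m))$ choices. By Lemma 4, $r\le n/2$ and $\sum_j(w_j+b_j)\le n+n/2\le2n$. With (5) and $q\le2n/m$,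
$$v_n\le\sum_{1\le r\le n/2}3n\cdot4^rv_r\,(8m)^{2n/m}e^{2A_2n\log(3m)}\le e^{Dn}\max_{1\le r\le n/2}v_r,$$
where $D=3+\log2+\frac2m\log(8m)+2A_2\log(3m)$; we used $4^r\le2^n$ and $\frac n2\cdot3n\le2e^{2n}\le e^{3n}$. As $m=m(h)$ is fixed, $D$ depends only on $h$.

Let $\Lambda=\max(2^m,e^{2D})$. The claim holds for $n\le m$. For $n>m$, induction gives $v_n\le e^{Dn}\Lambda^{n/2}\le\Lambda^n$. Finally, each isomorphism class has at most $n!$ labelings on $[n]$. $\square$

**Cost of (a) and (b).** From now on $m\ge1$ is arbitrary again. Let $n\ge m$. There are at most $n$ values of $r$, each at most $A_0nm^{-1/3}$, and at most $3n$ values of $q$. By (5) and Lemma 5, the number of choices in (a) and (b) together is at most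
$$n\cdot3n\,(4\Lambda)^{A_0nm^{-1/3}}(8m)^{2n/m}\le3n^2\exp(A_3nm^{-1/3}),\tag{6}$$
with $A_3=A_0\log(4\Lambda)+8$. Here we used $\log(8m)\le\log 8+\frac32m^{2/3}\le4m^{2/3}$, so that $\frac{2n}m\log(8m)\le8nm^{-1/3}$.

**Bad blocks.** Some blocks will be counted crudely by Lemma 3; we check that there are not many. Call block $j$ *good* if $w_j\ge m$ and $b_j\le m$, and *bad* otherwise. This is determined by (a) and (b). Let $q_g$ be the number of good blocks; they are disjoint with at least $m$ vertices each, so $q_g\le n/m$. A bad block either has $b_j>m$, so that $2m+b_j\le3b_j$, or is the last one. Summing,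
$$\sum_{j\text{ bad}}(2m+b_j)\le2m+3\sum_jb_j\le3\big(2m+A_0nm^{-1/3}\big).$$
By Lemma 3, given (a)–(c), the number of choices of the $H_j^-$ over all bad blocks is at most
$$\prod_{j\text{ bad}}\exp\big(A_2(2m+b_j)\log(3m)\big)\le\exp\big(3A_2(2m+A_0nm^{-1/3})\log(3m)\big).\tag{7}$$
In the tree on seven vertices above, with $m=2$, the first two blocks are good and the last one is bad.

## Reconnecting and shrinking the good blocks

For a good block we want the factor $c_m$, but $H_j$ may be disconnected and has $w_j+b_j\ge m$ vertices. The first lemma repairs disconnectedness. For example, let $G$ be the path $a,x,z,y,b$ and $U=\{a,x,y,b\}$. Then $G[U]$ has two components, but contracting $z$ into $x$ gives the path $a,x,y,b$, which is $G[U]$ plus one edge.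

**Lemma 6.** *Let $G$ be connected, $\emptyset\ne U\subseteq V(G)$, and let $G[U]$ have $p$ components. Then $G$ has a connected minor on vertex set $U$ that is obtained from $G[U]$ by adding $p-1$ edges.*

*Proof.* Run breadth-first search from $U$. Each vertex outside $U$ gets a parent one step closer to $U$; following parents defines $f:V(G)\to U$ with $f|_U=\mathrm{id}$ such that each $f^{-1}(u)$ induces a connected subgraph. Contracting each $f^{-1}(u)$ to $u$ gives a connected minor $K_0\supseteq G[U]$ on $U$. As $K_0$ is connected, some $p-1$ of its edges join up the $p$ components of $G[U]$. Keep $G[U]$ and these edges. $\square$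

The second lemma removes one vertex at polynomial cost.

**Lemma 7.** $c_N\le4^dN^{2d+2}c_{N-1}$ *for $N\ge2$.*

*Proof.* Let $K\in\mathcal C_N$. By (F1) and connectedness there is a vertex $u$ with $1\le\deg u\le2d$. Let $v$ be a neighbor of $u$. Contract $uv$ into $v$ to get $K'$ on $[N]\setminus\{u\}$, and relabel this set increasingly by $[N-1]$. The result is a connected minor, hence in $\mathcal C_{N-1}$.

Only edges at $u$ or $v$ are affected, and
$$N_{K'}(v)=(N_K(v)\setminus\{u\})\cup(N_K(u)\setminus\{v\}).$$
So $K$ is recovered from the relabeled graph together with $u$ and $v$ (at most $N^2$ ways), the non-empty set $N_K(u)$ of size at most $2d$ (at most $N^{2d}$ ways), and the set of those $x\in N_K(u)\setminus\{v\}$ with $vx\notin E(K)$ (at most $4^d$ ways). Removing this last set from $N_{K'}(v)$ leaves $N_K(v)\setminus\{u\}$. $\square$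

Lemma 7 alone does not prevent oscillation: it gives $c_N/N!\le4^dN^{2d+1}c_{N-1}/(N-1)!$, where a constant factor per vertex would be needed. It is affordable only for few steps relative to $m$.

**Counting a good block.** Let $n\ge m\ge1$ and encode the graphs $G\in\mathcal C_n$ as above. Since $G$ is connected and $S\ne\emptyset$, every component $D$ of $G-S$ has $N(D)\ne\emptyset$. A component of $H_j$ that meets $W_j$ contains a whole component $D$ of $G-S$, hence also a vertex of $N(D)\subseteq B_j$. So every component of $H_j$ contains a vertex of $B_j$, and $H_j$ has between $1$ and $b_j$ components.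

By Lemma 6 with $U=W_j\cup B_j$, the graph $H_j$ arises from some connected $K\in\mathcal G$ on $W_j\cup B_j$ by deleting at most $b_j-1$ edges. There are $c_{w_j+b_j}$ choices of $K$, and $e(K)\le d(w_j+b_j)$. So, given (a)–(c), the number of possible $H_j$ is at most
$$c_{w_j+b_j}\big(d(w_j+b_j)+1\big)^{b_j}.$$
If block $j$ is good, then $m\le w_j+b_j\le3m$ and, since $w_j<m+k$, also $w_j+b_j-m\le k+b_j$. Applying Lemma 7 $w_j+b_j-m$ times, with $2\le N\le3m$ each time, bounds this number by
$$\big(4^d(3m)^{2d+2}\big)^{k+b_j}(3dm+1)^{b_j}c_m\le\exp\big(A_1(k+b_j)\log(3m)\big)c_m .\tag{8}$$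
Here $A_1=5d+3$ works. Since $\log(3m)>1$, the logarithm of the first base is at most $(4d+2)\log(3m)$. Since $3dm+1\le3m(d+1)$, the logarithm of the second is at most $(1+\log(d+1))\log(3m)\le(1+d)\log(3m)$.

## From $c_n$ to $c_m$: the limit

All prices are now known, and we assemble them.

**Step 1: the upper limit.** We show that $\gamma$ is positive and finite and is the upper limit of both sequences. By the sandwich (1), $\rho(\mathcal C)=\rho(\mathcal G)$. This common value is positive, since $g_n\le n!\,\Lambda^n$ by Lemma 5, and it is finite by assumption. With $\gamma=1/\rho(\mathcal G)$,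
$$\limsup_{n\to\infty}(c_n/n!)^{1/n}=\limsup_{n\to\infty}(g_n/n!)^{1/n}=\gamma\in(0,\infty).\tag{9}$$
By the Bernardi–Noy–Welsh theorem $\mathcal G$ contains all paths. There are $m!/2$ labeled paths on $[m]$ for $m\ge2$, and one for $m=1$. So
$$c_m\ge m!/2>0\qquad\text{for all }m\ge1.\tag{10}$$

**Step 2: the main inequality.** We prove (2) with an explicit error. Let $n\ge m\ge1$. Every $G\in\mathcal C_n$ is determined by (a)–(d); in (d) we record $H_j$ for good blocks and $H_j^-$ for bad ones. Fix (a) and (b), hence all $w_j,b_j$ and the set of good blocks. By (4), part (c) contributes at most $n!/\prod_jw_j!\le n!\,(m!)^{-q_g}$, using $w_j!\ge m!$ for good blocks and $w_j!\ge1$ for bad ones. The bad blocks contribute at most (7). By (8), the good blocks contribute at most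
$$\exp\Big(A_1\Big(kq_g+\sum_jb_j\Big)\log(3m)\Big)c_m^{q_g},$$
where $kq_g\le2m^{2/3}\cdot n/m=2nm^{-1/3}$ and $\sum_jb_j\le A_0nm^{-1/3}$. Summing over (a) and (b) with (6),
$$\frac{c_n}{n!}\le3n^2\exp\Big(\big(A_3+(3A_2A_0+2A_1+A_1A_0)\log(3m)\big)nm^{-1/3}+6A_2m\log(3m)\Big)\max_{0\le q_g\le n/m}\Big(\frac{c_m}{m!}\Big)^{q_g}.$$
Write $\ell_m=\frac1m\log(c_m/m!)$, which is defined by (10), and $\vartheta=q_gm/n\in[0,1]$. Then $(c_m/m!)^{q_g}=e^{\vartheta\ell_mn}$. Put $A_4=A_3+3A_2A_0+2A_1+A_1A_0$; recall $\log(3m)\ge1$. Taking logarithms and dividing by $n$,
$$\frac1n\log\frac{c_n}{n!}\le A_4m^{-1/3}\log(3m)+\frac{\log(3n^2)+6A_2m\log(3m)}n+\max_{0\le\vartheta\le1}\vartheta\,\ell_m .\tag{11}$$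

**Step 3: removing $\vartheta$.** The good blocks may cover only part of the graph, which would spoil the bound if $\ell_m$ were very negative. By (10), $\ell_m\ge-(\log2)/m$. Hence for all $\vartheta\in[0,1]$
$$\vartheta\ell_m\le\max(\ell_m,0)\le\ell_m+\frac{\log2}m .$$

**Step 4: the lower bound for every $m$.** Fix $m$ and let $n\to\infty$ in (11) along a sequence with $(c_n/n!)^{1/n}\to\gamma$, which exists by (9). The middle term tends to $0$, so for every $m\ge1$
$$\log\gamma\le\ell_m+A_4m^{-1/3}\log(3m)+\frac{\log2}m\le\ell_m+A\,m^{-1/3}\log(3m),\qquad A=A_4+\log2 .$$
Here $A$ depends only on $h$. Multiplying by $m$ and exponentiating,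
$$\frac{c_m}{m!}\ge\gamma^m\exp\big(-A\,m^{2/3}\log(3m)\big)\qquad\text{for every }m\ge1 ,$$
and $g_m\ge c_m$. This is the last claim of the Theorem.

**Step 5: the limits.** Since $m^{-1/3}\log(3m)\to0$, the last display gives $\liminf_{m\to\infty}(c_m/m!)^{1/m}\ge\gamma$, and since $g_m\ge c_m$ also $\liminf_{m\to\infty}(g_m/m!)^{1/m}\ge\gamma$. Together with (9), both $(c_m/m!)^{1/m}$ and $(g_m/m!)^{1/m}$ converge to $\gamma=1/\rho(\mathcal G)\in(0,\infty)$. $\blacksquare$
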